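# Deleting a connected piece of prescribed size from a 5-connected graph

All graphs are finite, simple and undirected.

## 1. Wheels lose paths, $K_{3,N}$ loses stars

Take the wheel with hub $h$ and rim a cycle of length $N$, and fix $\ell\ge 2$, with $N$ much larger than $\ell$. We want to delete a connected subgraph $H$ on exactly $\ell$ vertices so that what remains is 2-connected, that is, it has at least three vertices, is connected, and has no cutvertex. Which $H$ can we delete?

If $H$ contains the hub, then, since $\ell\ge2$, it also contains a rim vertex. What remains is a cycle minus at least one vertex, hence a forest, and a forest is not 2-connected. So $H$ must avoid the hub. Then $H$ is a connected part of the rim, that is, $\ell$ consecutive rim vertices. This works: what remains is a path on $N-\ell\ge 2$ vertices with the hub joined to all of it. Deleting the hub leaves a path, and deleting any other vertex leaves everything attached to the hub. So in the wheel we can delete $H$, and the vertex set of $H$ must be that of a path.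

Now take $K_{3,N}$ with $N>\ell$. What remains is again complete bipartite. If at most one vertex of the side of size 3 is left, the remainder is a star or has no edges, so it is not 2-connected. Hence $H$ uses at most one vertex of that side. Since $H$ is connected and $\ell\ge 2$, it uses exactly one, together with $\ell-1$ vertices of the other side. So $H$ is a star. Deleting it leaves $K_{2,N-\ell+1}$ with $N-\ell+1\ge2$, which is 2-connected.

Both graphs are 3-connected. In both we can delete a connected $H$ of any prescribed size once the graph is large, but one graph forces a path and the other forces a star. McCuaig and Ota made the following conjecture.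

**Conjecture 1.** For each $\ell\ge2$ there exists a smallest number $f(\ell)$ such that every 3-connected graph $G$ on at least $f(\ell)$ vertices has a connected subgraph $H$ on $\ell$ vertices such that $G-V(H)$ is 2-connected.

It has been confirmed for $\ell\le4$, where the optimal values are $f(2)=5$, $f(3)=9$, $f(4)=8$. It is also known to be true when $H$ is not forced to be connected. It remains widely open in general.

For an integer $k\ge3$, the restriction of Conjecture 1 to $k$-connected graphs says: for each $\ell\ge2$ there is a number $f_k(\ell)$ such that every $k$-connected graph $G$ on at least $f_k(\ell)$ vertices has a connected subgraph $H$ on $\ell$ vertices with $G-V(H)$ 2-connected. Our question, taken from "On small contractible subgraphs", is whether this restriction is true for some $k$. The answer is yes, for every $k\ge5$.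

## 2. Connectivity, neighborhoods and ears

**Definition ($k$-connected).** A graph $G$ is $k$-connected if it has more than $k$ vertices and $G-Z$ is connected for every set $Z$ of fewer than $k$ vertices.

In particular, 2-connected graphs have at least 3 vertices, and a $k$-connected graph is $k'$-connected for every $k'\le k$. For $k\ge2$, deleting one vertex from a $k$-connected graph leaves a $(k-1)$-connected graph.

**Definition (neighborhood of a set).** $N(X)$ is the set of vertices outside $X$ that have a neighbor in $X$. We write $N_G(X)$ when the graph needs to be named.

We often write $P$ or $B$ for the vertex set of a path $P$ or a subgraph $B$. We use two elementary facts all the time.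

**Fact (F1).** If $G$ is $k$-connected, $X\ne\emptyset$ and $X\cup N(X)\neq V(G)$, then $|N(X)|\ge k$.

Indeed, $X$ and $V(G)\setminus(X\cup N(X))$ are nonempty with no edge between them, so $G-N(X)$ is disconnected. Taking $X=\{x\}$ shows that every degree is at least $k$: if $\{x\}\cup N(x)$ is all of $V(G)$, then $\deg x=|V(G)|-1\ge k$.

**Fact (F2).** If $B$ is a 2-connected subgraph of $G$ and $C\subseteq V(G)\setminus V(B)$ is connected with at least 2 neighbors in $B$, then $G[V(B)\cup C]$ contains a 2-connected subgraph properly containing $B$. If $C$ is a single vertex, then $B$ together with this vertex and all its edges to $B$ is 2-connected.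

To see this, let $b_1\ne b_2$ be vertices of $B$ with neighbors $c_1,c_2\in C$ (possibly equal), and take a $c_1$–$c_2$ path in $C$. Together with $b_1,b_2$ it is a path $E$ (an ear) that meets $B$ exactly in its two ends. The graph $B\cup E$ is 2-connected. If we delete an inner vertex of $E$, the rest of $E$ still hangs on $b_1$ or $b_2$, and $B$ is connected. If we delete a vertex of $B$, then $B$ minus that vertex is connected, and the interior of $E$ still hangs on whichever of $b_1,b_2$ is left. For a single vertex, $B\cup E$ has all the vertices, and extra edges do no harm. "At least 2" is needed: a new vertex with one neighbor in $B$ makes that neighbor a cutvertex.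

We also use Menger's theorem in the form that any two vertices of a 2-connected graph are joined by two internally disjoint paths.

**Definition (minimally $k$-connected).** A graph is minimally $k$-connected if it is $k$-connected but deleting any edge destroys $k$-connectivity.

Every $k$-connected graph has a minimally $k$-connected spanning subgraph: delete edges as long as possible. Example: $K_{k,N}$ with $N\ge k$ is $k$-connected, because after deleting fewer than $k$ vertices both sides are nonempty. It is minimally so, because every edge has an end of degree $k$, and deleting the edge leaves a vertex of degree $k-1$.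

The proof uses one theorem as a black box (Mader, *Ecken vom Grad n in minimalen n-fach zusammenhängenden Graphen*, Arch. Math. 23 (1972)).

**Mader's theorem.** Every cycle of a minimally $k$-connected graph contains a vertex of degree $k$.

In $K_{k,N}$ this is visible: every cycle passes through the side of size $N$, where all degrees are $k$.

## 3. The theorem: a nested path or a nested star

**Theorem 1.** Let $\ell\ge 2$ and let $G$ be a 5-connected graph on $n>(20\ell)^{8^{\ell-2}}$ vertices. Then there are vertex sets $H_1\subset H_2\subset\dots\subset H_\ell$ with $|H_i|=i$ such that $G-H_i$ is 2-connected for all $i$, and either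

* (path) every $G[H_i]$ has a spanning path, or
* (star) every $G[H_i]$ with $i\ge2$ has a spanning star, always with the same center.

In particular $H=G[H_\ell]$ is connected, has $\ell$ vertices, and $G-V(H)$ is 2-connected. Since every $k$-connected graph with $k\ge5$ is 5-connected, the restriction of Conjecture 1 to $k$-connected graphs holds for all $k\ge5$, with $f_k(\ell)\le(20\ell)^{8^{\ell-2}}+1$.

The opening examples suggest that one shape will not do. This is true in a precise sense.

**Proposition 2 (two shapes are needed).** Let $k\ge5$ and $\ell>(k-1)^2$. There is no single tree $T$ on $\ell$ vertices such that every sufficiently large $k$-connected graph $G$ has a subgraph $H\cong T$ with $G-V(H)$ 2-connected. By Theorem 1 the two-element family {path, star} does have this property, so it has the smallest possible size.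

The argument does not settle $k=3$ (the original conjecture) or $k=4$. We will point out where 5-connectivity enters.

## 4. Small $\ell$, and where one-at-a-time deletion gets stuck

For $\ell\le3$ and $G$ 5-connected there is nothing to do: deleting any three vertices from a 5-connected graph leaves a 2-connected graph, so any connected set of $\ell$ vertices works. The first case with content is $\ell=4$.

A sensible first approach is to start with a vertex and keep adding a neighbor of the current set $H$ so that the complement stays 2-connected. This stops at the very first case with content. Let $G_N$ consist of a cycle of length $N\ge 4$ and three further vertices $h_1,h_2,h_3$, adjacent to each other and to every vertex of the cycle. It is 5-connected. If we delete at most four vertices and some $h_i$ survives, everything left is attached to it. If all $h_i$ are deleted, at most one cycle vertex is deleted, and a cycle minus at most one vertex is connected.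

Choose $H=\{h_1,h_2,h_3\}$. It is connected and its complement is a cycle, hence 2-connected. Deleting any further vertex leaves a path. So we are stuck with $|H|=3$, however large $N$ is.

Other choices succeed. Delete $h_1$ and any $\ell-1$ cycle vertices, with $N\ge\ell$. This is a star, and at least three vertices remain, among them $h_2$ and $h_3$. Deleting one more vertex leaves $h_2$ or $h_3$, to which everything else is attached. So what went wrong was the choice of the vertices $h_2,h_3$, whose degrees are enormous.

The proof divides according to the diameter of $G$.

* If the diameter is at least $\ell-1$, we look for a long path that can be deleted. Section 5 does this with no size condition.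
* If the diameter is at most $\ell-2$ and $n$ is huge, there are vertices of large degree, and we look for a star. Section 6 shows that a vertex with many neighbors of small degree can serve as center. Section 7 finds such a vertex.

## 5. Large diameter: an induced path with 2-connected complement

The natural candidate is a shortest path $P_0$ between two far apart vertices. A vertex outside $P_0$ has at most three neighbors on it, because two neighbors at distance more than 2 along $P_0$ would give a shortcut. So $G-P_0$ has minimum degree at least 2. That is all we get directly, and minimum degree 2 does not imply 2-connected, as two disjoint triangles show.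

The next thought is to improve the path. Keep a large 2-connected $B$ in the complement. A component $C$ of what is left has at most one neighbor in $B$ (otherwise $B$ could grow), so by 5-connectivity it has at least four neighbors on the path. We can therefore reroute the path through $C$, which releases a segment $I$ of the old path. If $I$ has two neighbors in $B$, then $B$ grows. If $I$ has at most one, $B$ does not grow, and this is where maximizing $|B|$ alone stops.

The remedy is a second quantity to maximize. Sequences of component orders are compared *lexicographically*: at the first place where they differ, the larger entry wins, and if one is an initial part of the other, the longer one wins. For instance $(5,2,1)$ beats $(4,4)$. We reroute through the *smallest* component. The released segment cannot then be attached to any other component, since that would enlarge an earlier entry. So $C\cup I$ has very few neighbors, and this contradicts 5-connectivity.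

This lemma is from Kriesell, *Induced paths in 5-connected graphs*, J. Graph Theory 36 (2001). Here is a complete proof.

**Lemma P.** Let $G$ be 5-connected and $x\neq y$ vertices. There is an induced $x$–$y$ path $P$ such that $G-V(P)$ is 2-connected.

**Step 1: choosing the pair $(P,B)$.** We need an extremal configuration, and first we need to know that some configuration exists. Let $P_0$ be a shortest $x$–$y$ path. It is induced, and $G$ is not a path since its degrees are at least 5, so $G-P_0\ne\emptyset$. As above, every vertex outside $P_0$ has at most 3 neighbors on $P_0$, hence at least 2 outside. So $G-P_0$ has minimum degree at least 2 and contains a cycle. Therefore there are pairs $(P,B)$ in which $P$ is an induced $x$–$y$ path and $B$ is a 2-connected subgraph of $G-P$. Among these finitely many pairs choose one such that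

* (a) $|B|$ is maximum, and
* (b) subject to (a), the sequence $|C_1|\ge\dots\ge|C_q|$ of the orders of the components $C_1,\dots,C_q$ of $G-P-B$ is lexicographically maximum.

If $q=0$, then $B$ is a spanning 2-connected subgraph of $G-P$, so $G-P$ is 2-connected and we are done. Suppose $q\ge1$ and put $C=C_q$. We derive a contradiction.

**Step 2: the smallest component sees much of the path.** This makes the rerouting possible. By (F2) and (a), every $C_i$ has at most one neighbor in $B$. Since $|B|\ge3$, some vertex of $B$ is outside $C\cup N(C)$, so (F1) gives $|N(C)|\ge5$. All neighbors of $C$ lie in $P\cup B$, so at least 4 of them lie on $P=p_0p_1\dots p_t$. Let $p_a$ and $p_c$ be the first and the last of these, so $c-a\ge3$. Put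
$$I=\{p_{a+1},\dots,p_{c-1}\},$$
a nonempty connected set.

**Step 3: rerouting.** We replace $I$ by a detour through $C$ and check that we still have an admissible pair. Let $Q$ be a shortest $p_a$–$p_c$ path in $G[C\cup\{p_a,p_c\}]$, and let
$$P'=p_0\dots p_a\,Q\,p_c\dots p_t .$$
Since $P$ is induced and $c-a\ge3$, the vertices $p_a,p_c$ are not adjacent, so the interior of $Q$ is nonempty and lies in $C$. The path $Q$ is induced because it is shortest. Vertices of $C$ have neighbors on $P$ only among $p_a,\dots,p_c$, so an inner vertex of $Q$ has no neighbor among $p_0,\dots,p_{a-1},p_{c+1},\dots,p_t$. Hence $P'$ is an induced $x$–$y$ path. It is disjoint from $B$, so $(P',B)$ is an admissible pair with the same $B$. The set $I$ lies outside $P'\cup B$ and is connected. By (F2) and (a), applied to $(P',B)$, the set $I$ has at most one neighbor in $B$.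

**Step 4: no $C_i$ with $i<q$ has a neighbor in $I$.** This is what (b) was made for. Suppose some does, and let $i_0<q$ be minimal with $C_{i_0}$ adjacent to $I$. Let $K$ be the component of $G-P'-B$ containing $I$. The vertices of $G-P'-B$ are those of $C_1,\dots,C_{q-1}$, of $I$, and of $C\setminus P'$. So $C_{i_0}\cup I\subseteq K$ and $|K|>|C_{i_0}|$. For $i<i_0$ the set $C_i$ is adjacent neither to $I$, nor to $C\setminus P'$, nor to another $C_j$, so it is still a component. Thus $G-P'-B$ has components of orders
$$|C_1|,\dots,|C_{i_0-1}|,|K| ,$$
and possibly others. The first $i_0$ terms of its sorted sequence are entrywise at least $|C_1|,\dots,|C_{i_0}|$, with larger sum. At the first place where the sequences differ, which is among the first $i_0$ places, the new one is larger. This contradicts (b).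

**Step 5: a set with too few neighbors.** Put $Y=C\cup I$ and count $N(Y)$. On the path, only $p_a$ and $p_c$ can be neighbors: those of $C$ lie among $p_a,\dots,p_c$, and those of $I$ outside $I$ are $p_a,p_c$ because $P$ is induced. In $B$ there is at most one neighbor of $C$ and at most one of $I$. In the other components there is none: $C$ is itself a component, and for $I$ this is Step 4. So $|N(Y)|\le4$. Since $|B|\ge3$ and at most two vertices of $B$ are in $N(Y)$, we have $Y\cup N(Y)\neq V(G)$. This contradicts (F1) with $k=5$. $\square$

The last step is where 5-connectivity matters: a 4-cut could surround $C\cup I$.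

**Corollary P.** If a 5-connected graph $G$ has diameter at least $\ell-1$ (with $\ell\ge2$), it contains paths $H_1\subset\dots\subset H_\ell$ with $|H_i|=i$ and every $G-V(H_i)$ 2-connected.

*Proof.* Apply Lemma P to $x,y$ at distance at least $\ell-1$. The path $P=p_0p_1\dots p_t$ has at least $\ell$ vertices. Let $H_i$ be the path $p_0\dots p_{i-1}$. We get from $G-P$ to $G-H_i$ by putting back $p_t,p_{t-1},\dots,p_i$ in this order. When $p_j$ is put back (so $j\ge1$), the vertices still deleted are $p_0,\dots,p_{j-1}$. As $P$ is induced, $p_j$ has exactly one neighbor among them, so it has at least 4 neighbors in the current complement. By (F2) the complement stays 2-connected. $\square$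

## 6. Deleting many vertices of bounded degree from a 4-connected graph

Suppose now that $v$ is a vertex of a 5-connected graph with many neighbors. Then $G'=G-v$ is 4-connected, and we want to delete $s=\ell-1$ of these neighbors so that the rest stays 2-connected. Section 4 warned us about neighbors of large degree, so we assume that the candidates have bounded degree.

**Lemma S.** Let $G'$ be 4-connected, $s,\Delta\ge1$, and let $U\subseteq V(G')$ with $|U|\ge 3s^4\Delta^3$ and $\deg_{G'}(u)\le\Delta$ for all $u\in U$. Then there are distinct $u_1,\dots,u_s\in U$ such that $G'-\{u_1,\dots,u_i\}$ is 2-connected for all $0\le i\le s$.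

Even with bounded degrees, adding one vertex of $U$ at a time can get stuck. Take the vertices $0,1,\dots,19$ in cyclic order and join any two at cyclic distance 1 or 2. This graph is 4-connected: to disconnect it we must create two gaps in the cyclic order, each of at least two consecutive deleted vertices, and three deletions create at most one such gap. Let $U=\{0,1\}\cup\{4,6,8,\dots,18\}$. (This set is smaller than the lemma asks, and serves only as an illustration.) Deleting $0$ and $1$ leaves a thick chain $2,3,\dots,19$, which is 2-connected. But no $u\in\{4,6,\dots,18\}$ can be deleted next, because $\{u-1,u\}$ separates $2$ from $19$ in the chain.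

What rescues us is that the chain closes up to a ring through the deleted vertices. If we *restore* $0$ and $1$ and delete $6,10,14$ instead, the remaining graph is 2-connected: the cyclic order $0,1,\dots,5,7,8,9,11,12,13,15,\dots,19$ gives a Hamiltonian cycle, because only single vertices were skipped. This is the idea of the proof: if the greedy choice gets stuck, the obstruction itself shows that $G'$ is a ring of many parts linked by pairs $\{u_i,w_i\}$, and we may delete one vertex from each pair.

Now the proof. If $s=1$, any $u\in U$ works, since $G'$ and $G'-u$ are 2-connected. Let $s\ge2$. Choose vertices $g_1,g_2,\dots$ of $U$ one after another, distinct, so that every $G'-\{g_1,\dots,g_i\}$ is 2-connected, and stop when we have $s$ of them or cannot continue. If we reach $s$ we are done. Otherwise we are stuck with $g_1,\dots,g_m$, where $m<s$. Put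
$$S=\{g_1,\dots,g_m\},\qquad B=G'-S,\qquad T=N_{G'}(S),\qquad \tau=|T|\le s\Delta .$$
The set $T$ is small because the deleted vertices have bounded degree. Being stuck means that $B$ is 2-connected but $B-u$ is not, for every $u\in U\setminus S$.

**Step 1: many 2-separators of one pair $a,b$.** We show that a large part of $U$ lies on one path and in 2-separators of one fixed pair of vertices.

Let $u\in U\setminus S$. The graph $B-u$ is connected and has at least 3 vertices, as $|B|\ge|U|-m$ is large. Since it is not 2-connected, there is a vertex $w$ such that $B-\{u,w\}$ is disconnected. Let $A$ be any component of $B-\{u,w\}$. Then $N_{G'}(A)\subseteq\{u,w\}\cup S$, and the other components lie outside $A\cup N_{G'}(A)$. So (F1) gives $|N_{G'}(A)|\ge4$, hence $A$ has a neighbor in $S$, which means $A\cap T\neq\emptyset$. Taking two components, we find $a,b\in T\setminus\{u,w\}$ separated by $\{u,w\}$ in $B$. In particular $\tau\ge2$.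

There are $\tau(\tau-1)/2$ pairs in $T$. By pigeonhole one pair $\{a,b\}$ works for at least $2(|U|-m)/(\tau(\tau-1))$ vertices $u\in U\setminus S$. Fix it, and let $Q_1,Q_2$ be two internally disjoint $a$–$b$ paths in $B$. A set of two vertices that separates $a$ from $b$ contains exactly one inner vertex of each of $Q_1,Q_2$. Each of our vertices $u$ is thus an inner vertex of $Q_1$ or of $Q_2$. After possibly swapping the paths, there is a set $U_1\subseteq U\setminus S$ of inner vertices of $Q_1$ with
$$N:=|U_1|\ \ge\ \frac{|U|-m}{\tau(\tau-1)},$$
such that for each $u\in U_1$ some inner vertex $w$ of $Q_2$ makes $\{u,w\}$ an $a$–$b$ separator of $B$.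

How large is $N$? Since $\tau\le s\Delta$, we have $2s\tau^3\le2s^4\Delta^3$, and $s\le s^4\Delta^3$, so $|U|\ge3s^4\Delta^3\ge s+2s\tau^3$. As $m<s$,
$$N\ >\ \frac{2s\tau^3}{\tau(\tau-1)}\ >\ 2s\tau\ >\ (2s-2)(\tau-1).\tag{1}$$

**Step 2: the separators can be put in order.** We want the separators nested along the chain from $a$ to $b$.

Order $Q_1$ and $Q_2$ from $a$ to $b$, and write $U_1=\{x_1<x_2<\dots<x_N\}$ along $Q_1$. For each $i$ let $y_i$ be the *first* inner vertex of $Q_2$ such that $\{x_i,y_i\}$ separates $a$ from $b$ in $B$. Put $Z_i=\{x_i,y_i\}$ and let $D_i$ be the component of $B-Z_i$ containing $a$. Then $N_B(D_i)\subseteq Z_i$. Vertices of $Q_1$ before $x_i$ and of $Q_2$ before $y_i$ are joined to $a$ along these paths without meeting $Z_i$, so they lie in $D_i$. Vertices after $x_i$ on $Q_1$ and after $y_i$ on $Q_2$ lie, for the same reason, in the component of $B-Z_i$ containing $b$, hence not in $D_i\cup Z_i$.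

*Claim: $y_i\le y_j$ along $Q_2$ for $i<j$.* Suppose that $y_j$ comes before $y_i$. Let $X=D_i\cap D_j$, which contains $a$, and let $p\in N_B(X)$. Then $p\in D_i\cup Z_i$ and $p\in D_j\cup Z_j$. We have $p\ne y_i$, because $y_i$ comes after $y_j$ on $Q_2$ and so $y_i\notin D_j\cup Z_j$. We have $p\neq x_j$, because $x_j$ comes after $x_i$ on $Q_1$ and so $x_j\notin D_i\cup Z_i$. Since $p\notin D_i\cap D_j$, either $p\notin D_i$, so $p\in Z_i$ and $p=x_i$, or $p\notin D_j$, so $p\in Z_j$ and $p=y_j$. Thus $N_B(X)\subseteq\{x_i,y_j\}$. As $a\in X$ and $b\notin X\cup\{x_i,y_j\}$, the set $\{x_i,y_j\}$ separates $a$ from $b$ in $B$. But $y_j$ comes before $y_i$, contradicting the choice of $y_i$. This proves the claim.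

Consequently, for $i<j$:

* $x_j\notin D_i$ and $y_j\notin D_i$, so the connected set $D_i$ avoids $Z_j$ and contains $a$; hence $D_i\subseteq D_j$;
* $x_i\in D_j\setminus D_i$, as $x_i$ comes before $x_j$;
* if $y_i\ne y_j$, then $y_i\in D_j\setminus D_i$, as $y_i$ then comes before $y_j$.

In the 20-vertex example, $S=\{0,1\}$ and $T=\{2,3,18,19\}$. Take $a=2$, $b=19$, let $Q_1$ run $2,4,6,\dots,18,19$ and $Q_2$ run $2,3,5,\dots,19$. For $x=2t$ the partner is $y=2t-1$: an earlier vertex of $Q_2$ together with $2t$ leaves no two consecutive vertices deleted. The component of $a$ is $\{2,\dots,2t-2\}$. Note that between consecutive separators $\{2t-1,2t\}$ and $\{2t+1,2t+2\}$ there is nothing; between every second pair there are two vertices. This is why we will skip indices.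

**Step 3: a stretch away from $T$.** Where the chain avoids $T$, it has no contact with $S$, so its pieces are controlled in all of $G'$ and not only in $B$.

The sets $D_i\cap T$ increase weakly with $i$, contain $a$ and omit $b$. So their sizes lie between $1$ and $\tau-1$, and they take at most $\tau-1$ values. By (1) some value is taken by at least $2s-1$ indices, and by monotonicity these are consecutive. So there is an interval $J$ of $2s-1$ consecutive indices on which $D_i\cap T$ is constant. Let $i<j$ be in $J$.

First, $x_i\in D_j\setminus D_i$, so $x_i\notin T$. If $y_i\ne y_j$, then likewise $y_i\notin T$.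

Second, let
$$X_{ij}=D_j\setminus(D_i\cup Z_i).$$
It is disjoint from $T$, so it has no neighbor in $S$. A neighbor of $X_{ij}$ in $B$ lies in $D_j\cup Z_j$. It does not lie in $D_i$, because $N_B(D_i)\subseteq Z_i$ is disjoint from $X_{ij}$. Hence
$$N_{G'}(X_{ij})\subseteq Z_i\cup Z_j .\tag{2}$$

Third, $y_i\neq y_{i+2}$ whenever $i,i+2\in J$. Suppose they are equal. The set $X_{i,i+2}$ contains $x_{i+1}$, since $x_{i+1}\in D_{i+2}$, $x_{i+1}\notin D_i$ and $x_{i+1}\notin Z_i$. By (2) it has at most the three neighbors $x_i,y_i,x_{i+2}$. Also $a\notin X_{i,i+2}\cup N_{G'}(X_{i,i+2})$. This contradicts (F1) with $k=4$.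

**Step 4: cutting the graph into parts.** We now set up the ring. Choose $j_1<j_2<\dots<j_s$ in $J$ with consecutive differences 2, which is possible since $|J|=2s-1$. For $1\le i\le s$ put
$$u_i=x_{j_i},\quad w_i=y_{j_i},\quad W_i=Z_{j_i},\quad C_i=D_{j_i}.$$
By the third point of Step 3 and the monotonicity of the $y$'s, all the $u_i$ and $w_i$ are distinct. From Step 2, $C_i\subseteq C_{i+1}$ and $W_i\subseteq C_{i+1}$ for $i<s$. By the first point of Step 3, $W_i\cap T=\emptyset$ for $i<s$. For $i<s$ put
$$X_i=C_{i+1}\setminus(C_i\cup W_i).$$
It is nonempty, as it contains the skipped vertex $x_{j_i+1}$, and $N_{G'}(X_i)\subseteq W_i\cup W_{i+1}$ by (2). Finally let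
$$R=S\cup C_1\cup\bigl(V(B)\setminus(C_s\cup W_s)\bigr).$$

Since $C_{i+1}$ is the disjoint union of $C_i$, $W_i$ and $X_i$ for each $i<s$, the set $C_s$ is the disjoint union of $C_1$ and all $W_i,X_i$ with $i<s$. So $V(G')$ is the disjoint union of $R$, $W_1,\dots,W_s$ and $X_1,\dots,X_{s-1}$.

What are the neighbors of $R$? No $X_i$ is adjacent to $R$, because $N_{G'}(X_i)\subseteq W_i\cup W_{i+1}$. For $1<i<s$, the set $W_i$ is not adjacent to $C_1$, since $N_B(C_1)\subseteq W_1$. It is not adjacent to $V(B)\setminus(C_s\cup W_s)$, since $W_i\subseteq C_s$ and $N_B(C_s)\subseteq W_s$. It is not adjacent to $S$, since $W_i\cap T=\emptyset$. Hence $N_{G'}(R)\subseteq W_1\cup W_s$.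

In the 20-vertex example with $s=3$ and $u_i=6,10,14$ we get $W_i=\{5,6\},\{9,10\},\{13,14\}$, $X_1=\{7,8\}$, $X_2=\{11,12\}$ and $R=\{15,\dots,19,0,1,2,3,4\}$. The deleted vertices $0,1$ have gone back into $R$.

**Step 5: every piece of the ring touches all four link vertices.** Put $Y_i=X_i$ for $i<s$ and $Y_s=R$, and read indices modulo $s$. Then every $Y_i$ is nonempty and $N_{G'}(Y_i)\subseteq W_i\cup W_{i+1}$. Let $A$ be a component of $G'[Y_i]$. Then $N_{G'}(A)\subseteq W_i\cup W_{i+1}$. The nonempty set $Y_{i+1}$, which is disjoint from $Y_i$ because $s\ge2$, lies outside $A\cup N_{G'}(A)$. So (F1) gives $|N_{G'}(A)|\ge4$, that is,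
$$N_{G'}(A)=W_i\cup W_{i+1}\quad\text{for every component $A$ of $G'[Y_i]$}.\tag{3}$$

**Step 6: deleting one vertex from each link.** Let $S'=\{u_1,\dots,u_s\}\subseteq U$. We show that $G''=G'-S'$ is 2-connected. Its vertex set is $\{w_1,\dots,w_s\}\cup Y_1\cup\dots\cup Y_s$, which has at least 3 elements. Let $z\in V(G'')$. We must see that $G''-z$ is connected.

*Case $z=w_j$.* By (3), $w_i$ and $w_{i+1}$ are joined through any component of $G'[Y_i]$. So $w_{j+1},w_{j+2},\dots,w_{j+s-1}$ are joined consecutively through $Y_{j+1},\dots,Y_{j+s-2}$. Every component of every $G'[Y_i]$ is adjacent to the two distinct vertices $w_i,w_{i+1}$, at least one of which remains. So $G''-z$ is connected.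

*Case $z\in Y_j$.* Now $w_{j+1},\dots,w_{j+s}=w_j$ are joined consecutively through $Y_{j+1},\dots,Y_{j+s-1}$, and every component of $G'[Y_i]$ with $i\neq j$ is attached to them. Consider a component $A$ of $G'[Y_j]-z$. We have $N_{G'}(A)\subseteq W_j\cup W_{j+1}\cup\{z\}$, and $Y_{j+1}$ lies outside $A\cup N_{G'}(A)$. So $|N_{G'}(A)|\ge4$ by (F1), and at most one of these five vertices is missing from $N_{G'}(A)$. Hence $A$ is adjacent to $w_j$ or $w_{j+1}$. So $G''-z$ is connected.

Thus $G''$ is 2-connected. By (3) each $u_i$ has neighbors in both $Y_{i-1}$ and $Y_i$, which are disjoint, so it has at least 2 neighbors in $G''$. Putting back vertices of $S'$ one at a time, (F2) shows that $G'-S''$ is 2-connected for every $S''\subseteq S'$. In particular $G'-\{u_1,\dots,u_i\}$ is 2-connected for all $0\le i\le s$. $\square$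

## 7. Small diameter: finding the center of the star

It remains to find a vertex $v$ that has, for some $\Delta$, about $\ell^4\Delta^3$ neighbors of degree at most $\Delta$. The first idea would be to take $v$ of maximum degree. In $K_{N,N}$, which is 5-connected for $N\ge5$ and has diameter 2, neither this nor any other vertex works: if $\Delta<N$, no vertex has degree at most $\Delta$, and if $\Delta\ge N$, we would need at least $3\ell^4N^3>N$ neighbors. The graph is too dense. Mader's theorem lets us pass to a sparse spanning subgraph. In the sparse graph degrees may still climb slowly from vertex to vertex, so we use a rapidly growing sequence of thresholds, one for each distance from a starting vertex.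

**Step 1: making $G$ sparse.** We bound the number of vertices of large degree. Let $G_0$ be a minimally 5-connected spanning subgraph of $G$. If the conclusion of Theorem 1 holds for $G_0$, it holds for $G$: the sets $H_i$ keep their spanning paths or stars, and $G-H_i$ contains the 2-connected spanning subgraph $G_0-H_i$. So assume $G=G_0$. By Mader's theorem the vertices of degree greater than 5 induce a forest. Let $n_5$ be the number of vertices of degree 5. At most $5n_5$ edges have an end of degree 5, and the others lie in the forest, so
$$|E(G)|\le5n_5+(n-n_5)\le5n .$$
So the degrees sum to at most $10n$, and for every $D>0$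
$$|\{x:\deg x>D\}|<10n/D .\tag{4}$$

**Step 2: disposing of large diameter, and fixing thresholds.** If $\operatorname{diam}G\ge\ell-1$, Corollary P gives the path outcome. This covers $\ell=2$ entirely, since $G$ has diameter at least 1. So assume $\ell\ge3$ and
$$\operatorname{diam}G\le r:=\ell-2,\qquad r\ge1 .$$
Put
$$q=20\ell,\qquad \Delta_t=q^{8^t}\ (t\ge0),\qquad m(\Delta)=3\ell^4\Delta^3 .$$

**Claim.** For some $t\ge0$ there is a vertex $v$ with at least $m(\Delta_t)$ neighbors of degree at most $\Delta_t$.

**Step 3: the Claim suffices.** Let $v$ and $t$ be as in the Claim. The graph $G'=G-v$ is 4-connected. Let $U=\{u\in N(v):\deg u\le\Delta_t\}$. Apply Lemma S with $s=\ell-1$ and $\Delta=\Delta_t$. This is allowed, since $|U|\ge3\ell^4\Delta_t^3\ge3s^4\Delta^3$ and degrees in $G'$ are at most those in $G$. We obtain $u_1,\dots,u_{\ell-1}\in N(v)$ such that all $G'-\{u_1,\dots,u_i\}$ are 2-connected. The sets $H_i=\{v,u_1,\dots,u_{i-1}\}$ satisfy $G-H_i=G'-\{u_1,\dots,u_{i-1}\}$ and form the star outcome with center $v$.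

From now on suppose that the Claim fails: for every $t\ge0$, every vertex has fewer than $m(\Delta_t)$ neighbors of degree at most $\Delta_t$.

**Step 4: the thresholds grow fast enough.** For the count in the next step we need
$$\Delta_t\ \ge\ 10\cdot2^{t+1}\,m(\Delta_{t-1})\prod_{i=1}^{t-1}\Delta_i\qquad(t\ge1).\tag{5}$$
The right side equals $60\cdot2^t\,\ell^4\,q^{e}$ with $e=3\cdot8^{t-1}+\sum_{i=1}^{t-1}8^i$. Here
$$\sum_{i=1}^{t-1}8^i=\tfrac87\,(8^{t-1}-1)\le2\cdot8^{t-1}-2,$$
so $e\le5\cdot8^{t-1}-2$. Moreover $60\,\ell^4\le(20\ell)^4=q^4$ and $2^t\le q^t$, so $60\cdot2^t\ell^4\le q^{4+t}$. Finally $4+t\le3\cdot8^{t-1}+2$: for $t=1$ both sides are 5, and increasing $t$ by 1 adds 1 on the left and more on the right. So the right side of (5) is at most $q^{(3\cdot8^{t-1}+2)+(5\cdot8^{t-1}-2)}=q^{8^t}=\Delta_t$.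

**Step 5: a vertex from which degrees stay under control.** Let $L$ be the set of vertices of degree at most $\Delta_0=20\ell$. By (4), fewer than $n/(2\ell)\le n/2$ vertices are outside $L$, so $|L|>n/2$.

For $1\le t\le r-1$, call $x\in L$ *$t$-bad* if there is a walk $x=x_0x_1\dots x_t$ with $\deg x_i\le\Delta_i$ for $i<t$ and $\deg x_t>\Delta_t$. So the degree breaks through its threshold for the first time at step $t$. We count such $x$ by reading the walk backwards. By (4) there are fewer than $10n/\Delta_t$ choices for $x_t$. Given $x_t$, the vertex $x_{t-1}$ is a neighbor of degree at most $\Delta_{t-1}$, so there are fewer than $m(\Delta_{t-1})$ choices, because the Claim fails. Then for $i=t-1,\dots,1$ there are at most $\deg x_i\le\Delta_i$ choices for $x_{i-1}$. By (5), the number of $t$-bad vertices is at most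
$$\frac{10n}{\Delta_t}\;m(\Delta_{t-1})\prod_{i=1}^{t-1}\Delta_i\ \le\ \frac n{2^{t+1}} .$$
Summing over $t$, at most $n/2<|L|$ vertices are $t$-bad for some $t$. Pick $x\in L$ that is not $t$-bad for any $t\le r-1$.

Every walk $x=x_0x_1\dots x_t$ with $t\le r-1$ then satisfies $\deg x_i\le\Delta_i$ for all $i\le t$. This holds for $i=0$ since $x\in L$. If it holds for all indices below some $i\ge1$ but $\deg x_i>\Delta_i$, then $x$ is $i$-bad with $1\le i\le r-1$, contrary to its choice.

**Step 6: counting all vertices from $x$.** For $t\le r$, every vertex at distance exactly $t$ from $x$ is the end of a walk of length $t$ from $x$. Such a walk is built by choosing, for $i=0,\dots,t-1$, one of at most $\Delta_i$ neighbors of $x_i$. So there are at most $\prod_{i<t}\Delta_i$ vertices at distance $t$. Since $\operatorname{diam}G\le r$,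
$$n\le\sum_{t=0}^r\ \prod_{i<t}\Delta_i\le(r+1)\,q^{1+8+\dots+8^{r-1}}=(r+1)\,q^{(8^r-1)/7}\le q^{1+(8^r-1)/7}\le q^{8^r}=(20\ell)^{8^{\ell-2}} .$$
Here $r+1=\ell-1\le q$, and $1+(8^r-1)/7\le1+(8^r-1)=8^r$. This contradicts $n>(20\ell)^{8^{\ell-2}}$. So the Claim holds, and Theorem 1 is proved. $\square$

## 8. No single tree suffices

We return to the contrast of Section 1 and prove Proposition 2. One family of graphs has to play the role of $K_{3,N}$; here it is $K_{k,N}$. The role of the wheel, excluding large stars, is played by $k$-regular graphs.

**Step 1: large $k$-regular $k$-connected graphs exist.** Harary graphs are an example. Here is another family, checked on the spot. For a graph $F$, let its prism consist of two disjoint copies of $F$ with an edge (a rung) between the two copies of each vertex. If $F$ is $j$-connected, its prism is $(j+1)$-connected. Indeed it has $2|F|\ge2(j+1)>j+1$ vertices. Delete at most $j$ vertices. If all $j$ of them are in one copy, the other copy is intact and connected, and each remaining vertex of the first copy is attached to it by its rung. Otherwise each copy loses at most $j-1$ vertices and stays connected, and of the at least $j+1$ rungs at most $j$ are destroyed,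 so the copies remain linked. Forming a prism raises all degrees by 1. Starting from a cycle of any length, which is 2-regular and 2-connected, and forming prisms $k-2$ times, we get arbitrarily large $k$-regular $k$-connected graphs.

**Step 2: what the two families say about $T$.** Suppose a tree $T$ on $\ell$ vertices has the stated property. Apply it to $K_{k,N}$ with $N$ large, and let $H\cong T$ be a subgraph with $K_{k,N}-V(H)$ 2-connected. As in Section 1, at least 2 vertices of the side of size $k$ lie outside $H$, since otherwise a star or an edgeless graph would remain. As $T$ is connected, its two color classes are the intersections of $H$ with the two sides. So $T$ has a color class of size at most $k-2$.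

Apply the property also to a large $k$-regular $k$-connected graph. It contains $T$ as a subgraph, so $T$ has maximum degree at most $k$.

**Step 3: counting edges.** Every edge of $T$ has an end in the small color class. So
$$\ell-1=|E(T)|\le k(k-2),\qquad\text{that is,}\qquad \ell\le(k-1)^2 ,$$
which contradicts $\ell>(k-1)^2$. So no single tree has the property. By Theorem 1 the family {path, star} has it: every $k$-connected graph with $k\ge5$ on more than $(20\ell)^{8^{\ell-2}}$ vertices has a path or a star on $\ell$ vertices whose deletion leaves a 2-connected graph. Two is therefore the smallest possible size of such a family. $\square$
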